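\title{A compact complex threefold with unbounded Monge--Amp\`ere volumes}

\begin{abstract}
On a compact Hermitian manifold $(X,\omega_X)$ of dimension $n$, the total Monge--Amp\`ere mass $\int_X(\omega_X+dd^c\varphi)^n$ of a bounded $\omega_X$-plurisubharmonic function $\varphi$ may depend on $\varphi$. We construct a compact complex threefold, a quotient of $\mathbb H\times\mathbb C^2$ by a group built from an algebraic unit of degree five, on which these masses are unbounded. Products with tori give examples in every dimension $n\ge3$, while for $n\le2$ the masses are known to be bounded. On the threefold the excess mass is a Dirichlet energy. We make it large with truncated logarithmic poles along large pieces of a noncompact hypersurface, and the integrality of the field norm controls the overlaps of their translates.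
\end{abstract}

\section{Introduction}

\subsection{Monge--Amp\`ere volumes}
Let $X$ be a compact complex manifold of dimension $n$ and let $\omega_X$ be a Hermitian metric on $X$, that is, a smooth positive definite $(1,1)$-form, not necessarily closed. Put $d^c=\frac{i}{2\pi}(\bar\partial-\partial)$, so that $dd^c=\frac i\pi\partial\bar\partial$. A function $\varphi:X\to[-\infty,+\infty)$ is \emph{$\omega_X$-plurisubharmonic} ($\omega_X$-psh) if it is upper semicontinuous, not identically $-\infty$, locally the sum of a plurisubharmonic and a smooth function, and satisfies $\omega_X+dd^c\varphi\ge0$ in the sense of currents. We write $\mathrm{PSH}(X,\omega_X)$ for the set of these functions. For bounded $\varphi\in\mathrm{PSH}(X,\omega_X)$ the Monge--Amp\`ere measure $(\omega_X+dd^c\varphi)^n$ is defined in the sense of Bedford--Taylor (see Section~\ref{sec:calculus}). Let $v_-(\omega_X)$ and $v_+(\omega_X)$ be the infimum and the supremum of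
\[
\int_X(\omega_X+dd^c\varphi)^n,\qquad \varphi\in\mathrm{PSH}(X,\omega_X)\cap L^\infty(X).
\]
When $\varphi$ is smooth and $\omega_X+dd^c\varphi$ is positive definite, the integral is, up to a constant factor, the volume of $X$ for the metric $\omega_X+dd^c\varphi$. So $v_\pm$ measure how far the volume can be moved by adding $dd^c$ of a potential. The following question is posed in \cite{HDR}.

\medskip
\noindent\textbf{Question.} \emph{Is there a compact Hermitian manifold $(X,\omega_X)$ with $v_-(\omega_X)=0$ or $v_+(\omega_X)=+\infty$?}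
\medskip

We take the following known facts as given. Each of the conditions $v_-(\omega_X)>0$ and $v_+(\omega_X)<+\infty$ is independent of the metric $\omega_X$ and invariant under bimeromorphic transformations of compact complex manifolds. Both hold when $X$ is in the Fujiki class $\mathcal C$, that is, bimeromorphic to a compact K\"ahler manifold. The condition $v_+(\omega_X)<+\infty$ holds whenever $n\le2$.

To see where the question begins, expand the power and integrate by parts (this is justified for bounded $\varphi$ by \eqref{eq:exact} below): for $1\le k\le n$,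
\[
\int_X\omega_X^{n-k}\wedge(dd^c\varphi)^k=\int_X\varphi\,(dd^c\varphi)^{k-1}\wedge dd^c(\omega_X^{n-k}).
\]
If $\omega_X$ is closed, or if $n=1$, all these terms vanish and $v_-=v_+=\int_X\omega_X^n$. If $n=2$, the mass is $\int\omega_X^2+2\int\varphi\,dd^c\omega_X$. This is affine in $\varphi$ and unchanged when a constant is added to $\varphi$; on a connected $X$ the $\omega_X$-psh functions with $\sup\varphi=0$ form a bounded subset of $L^1$, which explains why $v_+$ is finite. If $n=3$, a quadratic term appears: with $\Theta=-dd^c\omega_X$,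
\begin{equation}\label{eq:intro3}
\int_X(\omega_X+dd^c\varphi)^3=\int_X\omega_X^3+3\int_X\varphi\,dd^c(\omega_X^2)+3\int_Xd\varphi\wedge d^c\varphi\wedge\Theta
\end{equation}
(Lemma~\ref{lem:energy}). The last term is a Dirichlet energy. The evident way to make an energy large is to truncate, at depth $M$, a logarithmic pole with coefficient $c$ along a hypersurface $D$; heuristically this gives an energy of order $cM\int_D\Theta$, as the one-variable computation of Section~\ref{sec:model} suggests. But $\Theta$ is exact, so $\int_D\Theta=0$ for a compact smooth $D$. One might therefore guess that $v_+$ is always finite. The guess is wrong, because pieces of a noncompact hypersurface can be used instead.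

\subsection{The manifold and the results}
Let $\lambda>1$ be a Pisot unit of degree $5$ whose other conjugates are non-real. This means that the minimal polynomial $p\in\mathbb Z[x]$ of $\lambda$ is monic of degree $5$, that $p(0)=\pm1$, and that its roots are $\lambda,\mu_1,\bar\mu_1,\mu_2,\bar\mu_2$ with $\mu_j\notin\mathbb R$ and $|\mu_j|<1$. Such $\lambda$ exist (Lemma~\ref{lem:exists}). The product of the roots is $\lambda|\mu_1|^2|\mu_2|^2=|p(0)|=1$. Define $\beta_j>0$ by $|\mu_j|^2=\lambda^{-\beta_j}$; then $\beta_1+\beta_2=1$. We shall see that $\beta_1\neq\beta_2$ (Lemma~\ref{lem:beta}), and we number the roots so that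
\[
0<\beta:=\beta_2<\tfrac12<\beta_1<1 .
\]
Let $\mathcal O=\mathbb Z[\lambda]$ and let $\sigma_0,\sigma_1,\sigma_2$ be the embeddings of $\mathbb Q(\lambda)$ in $\mathbb C$ that send $\lambda$ to $\lambda,\mu_1,\mu_2$. Let $\mathbb H=\{w=u+iv:v>0\}$ and $\tilde X=\mathbb H\times\mathbb C^2\ni(w,z_1,z_2)$. Let $\Gamma$ be the group of the maps
\[
\gamma_{k,a}(w,z_1,z_2)=\bigl(\lambda^kw+\sigma_0(a),\ \mu_1^kz_1+\sigma_1(a),\ \mu_2^kz_2+\sigma_2(a)\bigr),\qquad k\in\mathbb Z,\ a\in\mathcal O,
\]
and let $X=\tilde X/\Gamma$. Put $\alpha_0=\frac i\pi\,dw\wedge d\bar w$, $\alpha_j=\frac i\pi\,dz_j\wedge d\bar z_j$ for $j=1,2$, and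
\[
\omega=v^{-2}\alpha_0+v^{\beta_1}\alpha_1+v^{\beta_2}\alpha_2 .
\]

\begin{theorem}\label{thm:A}
$X$ is a compact complex threefold, $\omega$ descends to a Hermitian metric on $X$, and $v_+(\omega)=+\infty$.
\end{theorem}

The answer to the Question is therefore yes, and by the independence of the metric $v_+(\omega_X)=+\infty$ for every Hermitian metric $\omega_X$ on this $X$.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(i)] For every $n\ge3$ there is a compact complex manifold of dimension $n$ with $v_+=+\infty$; for $n\le2$ there is none.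
\item[(ii)] For $X$ and $\omega$ as above, $v_-(\omega)=\int_X\omega^3>0$.
\item[(iii)] Let $V(M)=\sup\{\int_X(\omega+dd^c\varphi)^3:\varphi\in\mathrm{PSH}(X,\omega),\ -M\le\varphi\le0\}$. With $\beta=\min(\beta_1,\beta_2)\in(0,\frac12)$, there is a constant $C$ such that
\[
C^{-1}\frac{M^{1/2-\beta}}{(\log M)^3}\le V(M)\le C(1+M)\qquad(M\ge200).
\]
\end{enumerate}
\end{theorem}

We make no claim on whether $v_-=0$ can occur.

On this $X$ we have $dd^c(\omega^2)=0$ and $\Theta=-dd^c\omega\ge0$, so by \eqref{eq:intro3} the excess mass is three times a nonnegative energy. Section~\ref{sec:model} shows on a model how to make the energy large and where the exponent $\frac12-\beta$ comes from. Sections~\ref{sec:manifold} and \ref{sec:calculus} treat the manifold and the energy identity. Section~\ref{sec:descent} reduces the theorems to the construction of one compactly supported function on $\tilde X$, which occupies Sections~\ref{sec:psi}--\ref{sec:energy}.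

\section{A well in one variable, and the budget}\label{sec:model}

Fix once and for all a smooth function $h:\mathbb R\to[0,\infty)$ with $h=0$ on $(-\infty,1]$, $0\le h''\le1$, $\operatorname{supp}h''\subset[1,3]$ and $\int h''=1$; there is room for this because the interval has length $2$. Then
\begin{equation}\label{eq:h}
0\le h'\le1,\qquad h'=1\text{ on }[3,\infty),\qquad s-3\le h(s)\le s\quad(s\ge0).
\end{equation}
The function $h$ is a smoothed positive part. Let $dA$ denote Lebesgue measure on $\mathbb C$; in polar coordinates $dA(z)/|z|^2=\pi\,dt$ on radial functions, where $t=\log|z|^2+\text{const}$.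

\begin{example}\label{ex:well}
Let $0<c\le1$ and $M\ge3$. Put $s=\log(c/|z|^2)$ and $f(z)=\min\bigl(c\,h(s),M\bigr)$, $f(0)=M$. Then $-f$ is a logarithmic well of depth $M$ with a flat bottom, and:
\begin{enumerate}
\item[(a)] $f$ vanishes outside the disc $|z|^2\le c$, since $h(s)=0$ for $s\le0$.
\item[(b)] $f_{z\bar z}\le e^3$ as distributions. Indeed, $s$ is harmonic on $\mathbb C\setminus\{0\}$ and $|s_z|=1/|z|$, so $(c\,h(s))_{z\bar z}=c\,h''(s)/|z|^2$. This vanishes unless $s\le3$, that is $c/|z|^2\le e^3$. Hence $f-e^3|z|^2$ is a minimum of two superharmonic functions off $0$, and near $0$ the function $f$ is constant.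
\item[(c)] $\int_{\mathbb C}|f_z|^2\,dA\ge\pi c\,(M-3c)$. Indeed, let $c\,h(s_M)=M$; then $s_M\ge M/c\geq 3$ by \eqref{eq:h}. On the annulus $3\le s\le s_M$ we have $|f_z|=c/|z|$, and the integral over it is $\pi c^2(s_M-3)$.
\end{enumerate}
\end{example}

The bound in (b) does not depend on $c$ or $M$. The concave corner at the bottom costs nothing; only the rim costs, at the rate $c/(\text{radius})^2$, and this fixes the radius at about $\sqrt c$. The energy is about the depth $M$ times the area of the support.

Now consider $\tilde X$. The form $\Theta$ contains the term $v^{\beta_1-2}\alpha_0\wedge\alpha_1$ with a positive coefficient, so it is a positive volume form on the hypersurface $D=\{z_2=0\}$, and it sees the energy of wells in the variable $z_2$. The translates of $D$ are the hypersurfaces $\{z_2=\sigma_2(a)\}$. They accumulate on $D$, because $\sigma_2(\mathcal O)$ is a subgroup of $\mathbb C$ of rank $5$ and so is not discrete. We therefore dig the well only along a bounded piece of $D$, in a thin tube. The metric in the $z_2$-direction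 is $v^\beta\alpha_2$, so the tube of radius $\sqrt c$ is $\{v^\beta|z_2|^2\le c\}$. If the depth is of order $M$ over the box
\begin{equation}\label{eq:box}
\Omega=\{|u|\le U,\ 1\le v\le2,\ |z_1|\le R\}\subset\mathbb H\times\mathbb C,
\end{equation}
then Example~\ref{ex:well}(c) gives an energy of order $cM\cdot UR^2$.

To pass to $X$ the function must be summed over $\Gamma$, and overlapping translates add up their Hessians. Here arithmetic enters: $|\sigma_0(a)||\sigma_1(a)|^2|\sigma_2(a)|^2\ge1$ for $a\in\mathcal O\setminus\{0\}$. If the support at height $v$ has half-widths $W(v)$, $2R$ and $\sqrt c\,v^{-\beta/2}$, then its translates by $\mathcal O$ are disjoint as soon as $cR^2W(v)v^{-\beta}$ is less than a small constant. If the support lay over $\Omega$, this would allow $cUR^2$ of order $1$ and an energy of order $M$, the size of the upper bound in Theorem~\ref{thm:B}(iii). But the depth must decrease from $M$ to $0$ while its complex Hessian stays below a fixed multiple of $\omega$, and this needs room.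
\begin{itemize}
\item In $z_1$ the room is free: a cutoff at a large scale $R$ has a small Hessian, and $R^2$ appears both in the energy and in the constraint.
\item Downward in $v$ it is not. If $f(v)\ge0$ vanishes for $v\le v_0\le 1$ and $f''\le Av^{-2}$, then $f'\le A/v_0$ and $f(1)\le A/v_0$. So we go down to $v=1/M$, where $v^{-\beta}=M^\beta$.
\item Sideways, our profile has half-width of order $\sqrt M\,U$ at heights $v\le U$.
\end{itemize}
The constraint becomes $cUR^2\cdot M^{1/2+\beta}\lesssim1$, and the energy is of order $M^{1/2-\beta}$. It tends to infinity because $\beta<\frac12$; this is why we need $\beta_1\ne\beta_2$ and dig in the direction with the smaller exponent. Finally, the dilations $\gamma_{k,0}$ produce $O(\log M)$ overlaps that cannot be excluded in this way; averaging over them costs the factor $(\log M)^3$.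

\section{The manifold and its metric}\label{sec:manifold}

\begin{lemma}\label{lem:exists}
The real root of $p(x)=x^5-x^4-x^3-x^2-x-1$ is a Pisot unit of degree $5$ whose other conjugates are non-real.
\end{lemma}

\begin{proof}
Let $q(x)=(x-1)p(x)=x^6-2x^5+1$. Since $q'=2x^4(3x-5)$, the function $q$ decreases on $[0,\frac53]$ and increases afterwards. With $q(0)=1$, $q(1)=0$, $q(2)=1$, its positive zeros are $1$ and one $\lambda\in(\frac53,2)$, both simple, and $q<0$ on $(1,\lambda)$. Also $q(-y)=y^6+2y^5+1>0$ for $y\geq0$, and $p(1)=-4$. So $\lambda$ is the only real root of $p$.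

For $s\in(1,\lambda)$ and $|x|=s$, the inequality $q(s)<0$ gives $|2x^5|=2s^5>s^6+1\ge|x^6+1|$. By Rouch\'e's theorem $q$ has five zeros in $|x|<s$, and letting $s\downarrow1$, five zeros in $|x|\le1$. If $|x|=1$ and $q(x)=0$, then $|x^6+1|=2$, so $x^6=1$, then $x^5=1$, and $x=1$. Hence the four roots of $p$ other than $\lambda$ lie in $0<|x|<1$, and they are non-real.

If $p$ were reducible over $\mathbb Q$, then by Gauss's lemma it would have a nonconstant monic integral factor not vanishing at $\lambda$. Its constant term would be a nonzero integer of modulus less than $1$. So $p$ is irreducible, and its roots are distinct.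
\end{proof}

From now on $\lambda$ is any number as in the introduction.

\begin{lemma}\label{lem:beta}
$\beta_1\ne\beta_2$.
\end{lemma}

\begin{proof}
Otherwise $\beta_1=\beta_2=\frac12$, the four small roots have modulus $\lambda^{-1/4}$, and $\lambda\mu_1^2\bar\mu_1^2=1$. Since $p$ is irreducible, the splitting field has an automorphism that sends $\lambda$ to $\mu_1$. It turns the relation into $\mu_1x^2y^2=1$, where $x\ne y$ are roots of $p$ different from $\mu_1$. Take moduli. If $\lambda\in\{x,y\}$ we get $\lambda^{-1/4}\lambda^2\lambda^{-1/2}=\lambda^{5/4}=1$; if not, $\lambda^{-1/4}\lambda^{-1/2}\lambda^{-1/2}=\lambda^{-5/4}=1$. Both are false.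
\end{proof}

\begin{lemma}\label{lem:lattice}
The set $\Lambda=\{(\sigma_0(a),\sigma_1(a),\sigma_2(a)):a\in\mathcal O\}$ is a lattice in $\mathbb R\times\mathbb C^2$, and
\begin{equation}\label{eq:norm}
|\sigma_0(a)|\,|\sigma_1(a)|^2\,|\sigma_2(a)|^2\ge1\qquad(a\in\mathcal O,\ a\ne0).
\end{equation}
\end{lemma}

\begin{proof}
The group $\Lambda$ is generated by the five vectors $(\lambda^j,\mu_1^j,\mu_2^j)$, $0\le j\le4$. A real linear relation among them is a real polynomial of degree at most $4$ that vanishes at $\lambda,\mu_1,\mu_2$, hence also at $\bar\mu_1,\bar\mu_2$; it is zero. So the vectors form a real basis of $\mathbb R\times\mathbb C^2$. The left side of \eqref{eq:norm} is the modulus of the product of the images of $a$ under the five embeddings $\sigma_0,\sigma_1,\bar\sigma_1,\sigma_2,\bar\sigma_2$. This product is the norm of $a$, the determinant of multiplication by $a$ in the $\mathbb Z$-basis $1,\lambda,\dots,\lambda^4$ of $\mathcal O$. It is an integer, and it is nonzero if $a\ne0$.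
\end{proof}

Inequality \eqref{eq:norm} says that $\Lambda\setminus\{0\}$ avoids every centered box $\{|x_0|\le r_0,\ |x_1|\le r_1,\ |x_2|\le r_2\}$ with $r_0r_1^2r_2^2<1$, however elongated. Not every lattice has such a property: $\mathbb Z\times\mathbb Z[i]^2$ contains $(1,0,0)$.

\begin{proposition}\label{prop:manifold}
$\Gamma$ is a group that acts freely, properly discontinuously and cocompactly on $\tilde X$ by biholomorphisms, and $\omega$ is $\Gamma$-invariant. So $X$ is a compact complex threefold and $\omega$ descends to a Hermitian metric on it.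
\end{proposition}

\begin{proof}
Since $p(0)=\pm1$, we have $\lambda^{-1}\in\mathcal O$. Hence $\gamma_{k,a}\gamma_{l,b}=\gamma_{k+l,\,\lambda^kb+a}$ and $\gamma_{k,a}^{-1}=\gamma_{-k,\,-\lambda^{-k}a}$ belong to $\Gamma$. The map $\gamma_{k,a}$ multiplies $v$ by $\lambda^k$, because $\sigma_0(a)$ is real. If it has a fixed point, then $k=0$, then $\sigma_0(a)=0$, and $a=0$. Let $L$ be compact and $\gamma_{k,a}L\cap L\ne\emptyset$. As $v$ lies between two positive constants on $L$, only finitely many $k$ occur. For each of them the point of $\Lambda$ given by $a$ lies in a bounded set, so only finitely many $a$ occur. Every point can be moved by some $\gamma_{k,0}$ into $\{1\le v\le\lambda\}$, and then by some $\gamma_{0,a}$, which preserves $v$, so that $(u,z_1,z_2)$ lies in a compact fundamental cell of $\Lambda$. Finally $\gamma_{k,a}^*v=\lambda^kv$, $\gamma_{k,a}^*\alpha_0=\lambda^{2k}\alpha_0$ and $\gamma_{k,a}^*\alpha_j=\lambda^{-k\beta_j}\alpha_j$, so each term of $\omega$ is invariant.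
\end{proof}

For a function $f(v)$ we have $dd^cf=\frac14f''(v)\,\alpha_0$, and $\alpha_0\wedge\alpha_0=0$. Hence
\begin{equation}\label{eq:theta}
\Theta:=-dd^c\omega=\kappa_1v^{\beta_1-2}\alpha_0\wedge\alpha_1+\kappa_2v^{\beta_2-2}\alpha_0\wedge\alpha_2,\qquad\kappa_j=\tfrac14\beta_j(1-\beta_j)>0 .
\end{equation}
Next, $\omega^2=2\bigl(v^{\beta_1-2}\alpha_0\wedge\alpha_1+v^{\beta_2-2}\alpha_0\wedge\alpha_2+v^{\beta_1+\beta_2}\alpha_1\wedge\alpha_2\bigr)$. The first two terms are killed by $dd^c$ because they contain $\alpha_0$, and the third because $\beta_1+\beta_2=1$ and $dd^cv=0$. Thus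
\begin{equation}\label{eq:gauduchon}
dd^c(\omega^2)=0 .
\end{equation}
The unit condition $p(0)=\pm1$ gives \eqref{eq:gauduchon}, and the strict concavity of $v^{\beta_j}$ gives the sign in \eqref{eq:theta}. With a cubic unit having one pair of complex conjugates the same recipe gives the form $v^{-2}\alpha_0+v\,\alpha_1$ on $\mathbb H\times\mathbb C$, which is $dd^c$-closed; two pairs are needed to split the exponent $1$ into two exponents in $(0,1)$.

\section{Monge--Amp\`ere calculus and the energy identity}\label{sec:calculus}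

In this section, until the last proof, $(Y,\omega)$ is any Hermitian manifold of dimension $n$, compact or not; $\omega$-psh functions on $Y$ are defined as in the introduction.

\subsection{Products of currents}
A $(1,1)$-current $T$ is positive if $T\wedge i\tau_1\wedge\bar\tau_1\wedge\dots\wedge i\tau_{n-1}\wedge\bar\tau_{n-1}$ is a positive measure for all smooth $(1,0)$-forms $\tau_j$. We recall two facts of Bedford--Taylor theory on an open subset of $\mathbb C^n$. First, for locally bounded psh functions $u_1,\dots,u_k$, the inductive rule $dd^cu_1\wedge\dots\wedge dd^cu_k=dd^c(u_1\,dd^cu_2\wedge\dots\wedge dd^cu_k)$ defines a closed positive current, whose coefficients are measures. Second, if psh functions $u_{i,r}$ decrease to locally bounded psh functions $u_i$ as $r\downarrow0$, then for $k\le n-1$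
\[
u_{0,r}\,dd^cu_{1,r}\wedge\dots\wedge dd^cu_{k,r}\longrightarrow u_0\,dd^cu_1\wedge\dots\wedge dd^cu_k
\]
weakly; applying $dd^c$, products of up to $n$ factors $dd^cu_{i,r}$ also converge weakly.

Let $\varphi$ be $\omega$-psh. In a small chart take $g=A|z|^2$ with $dd^cg\ge\omega$. Then $\varphi+g$ is psh: it has $dd^c\ge0$, so it agrees almost everywhere with a psh function $u$, and for large $A'$ the psh functions $\varphi+g+A'|z|^2$ and $u+A'|z|^2$ agree almost everywhere, hence everywhere. Conversely, a \emph{continuous} $f$ with $\omega+dd^cf\ge0$ as currents is $\omega$-psh, since $f+g$ is a locally uniform limit of its convolutions, which are smooth and psh.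

Let $\varphi_0,\dots,\varphi_k$ be locally bounded $\omega$-psh functions, and locally write $\varphi_i=u_i-g$ with $g$ smooth and $u_i$ psh. Define $dd^c\varphi_1\wedge\dots\wedge dd^c\varphi_k$ by expanding $\bigwedge_i(dd^cu_i-dd^cg)$, and then $\bigwedge_i(\omega+dd^c\varphi_i)$ by expanding again. For $k=n$ and equal $\varphi_i$ this is the Monge--Amp\`ere measure. All properties we need come from one observation.

\begin{lemma}[approximation]\label{lem:approx}
Let $\varphi_{i,r}=u_{i,r}-g_r$, where the $u_{i,r}$ are smooth psh functions decreasing to $u_i$ and $g_r\to g$ in $C^\infty_{\mathrm{loc}}$. Let $\xi_r\to\xi$ in $C^\infty_{\mathrm{loc}}$ be smooth forms. Then, weakly,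
\[
\xi_r\wedge dd^c\varphi_{1,r}\wedge\dots\wedge dd^c\varphi_{k,r}\to\xi\wedge dd^c\varphi_1\wedge\dots\wedge dd^c\varphi_k\quad(k\le n),
\]
and for $k\le n-1$ the same holds with the factors $\varphi_{0,r}$ on the left and $\varphi_0$ on the right. In a chart, this applies to the convolutions $\varphi_{i,r}=\varphi_i*\eta_r$ with a radial mollifier $\eta_r$.
\end{lemma}

\begin{proof}
Expand. Each term is a smooth form that converges in $C^\infty_{\mathrm{loc}}$ times a product of $dd^cu_{i,r}$, possibly with the factor $u_{0,r}$, which converges weakly by Bedford--Taylor. Weakly convergent positive currents have locally bounded masses and the $u_{0,r}$ are locally uniformly bounded, so the smooth factors may be replaced by their limits. For convolutions, $\varphi_i*\eta_r=u_i*\eta_r-g*\eta_r$ and $u_i*\eta_r$ decreases to $u_i$.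
\end{proof}

Since $\varphi_i*\eta_r$ does not involve $g$, the products do not depend on $g$; they glue to global currents on $Y$, which are symmetric in the $\varphi_i$ and affine in each of them. The smooth identity $(dd^c\varphi_r)^k=dd^c(\varphi_r(dd^c\varphi_r)^{k-1})$ passes to the limit:
\begin{equation}\label{eq:exact}
(dd^c\varphi)^k=dd^c\bigl(\varphi\,(dd^c\varphi)^{k-1}\bigr)\quad\text{on }Y\qquad(1\le k\le n).
\end{equation}
For smooth $\varphi$ we have $d\varphi\wedge d^c\varphi=\frac i\pi\partial\varphi\wedge\bar\partial\varphi=\frac12dd^c(\varphi^2)-\varphi\,dd^c\varphi$. For locally bounded $\omega$-psh $\varphi$ we take the last expression as the definition of $d\varphi\wedge d^c\varphi$.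

\begin{lemma}[positivity]\label{lem:positive}
Let $\varphi,\varphi_1,\dots,\varphi_n$ be locally bounded $\omega$-psh functions on $Y$.
\begin{enumerate}
\item[(a)] The current $d\varphi\wedge d^c\varphi$ is positive. If $\varphi$ is locally Lipschitz, it is the form $\frac i\pi\partial\varphi\wedge\bar\partial\varphi$ with $L^\infty_{\mathrm{loc}}$ coefficients.
\item[(b)] The product $\bigwedge_{i=1}^n(\omega+dd^c\varphi_i)$ is a positive measure.
\end{enumerate}
\end{lemma}

\begin{proof}
Work in a chart. (a) Let $\varphi_r=\varphi*\eta_r$. Then $\varphi_r^2\to\varphi^2$ in $L^1_{\mathrm{loc}}$ by bounded convergence, and $\varphi_r\,dd^c\varphi_r\to\varphi\,dd^c\varphi$ weakly by Lemma~\ref{lem:approx} (for $n=1$, add a dummy variable). So $d\varphi\wedge d^c\varphi$ is the weak limit of the positive forms $\frac i\pi\partial\varphi_r\wedge\bar\partial\varphi_r$. If $\varphi$ is locally Lipschitz, then $\partial\varphi_r\to\partial\varphi$ in $L^2_{\mathrm{loc}}$, so these forms converge in $L^1_{\mathrm{loc}}$ to $\frac i\pi\partial\varphi\wedge\bar\partial\varphi$.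

(b) The forms $\omega+dd^c(\varphi_i*\eta_r)$ need not be positive, so we convolve $\omega$ too. Convolving the positive current $\omega+dd^c\varphi_i$ coefficientwise gives the smooth semipositive form $\omega*\eta_r+dd^c(\varphi_i*\eta_r)$. The wedge product of $n$ such forms is nonnegative. Since $\omega*\eta_r\to\omega$ in $C^\infty_{\mathrm{loc}}$, it converges weakly to $\bigwedge_i(\omega+dd^c\varphi_i)$ by Lemma~\ref{lem:approx}.
\end{proof}

\subsection{The energy identity}
For a compactly supported current $S$ and a smooth form $\xi$, of bidegrees $(p,p)$ and $(n-p-1,n-p-1)$, the definition of $dd^cS$ gives $\int\xi\wedge dd^cS=\int dd^c\xi\wedge S$.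

\begin{lemma}\label{lem:energy}
Let $n=3$, $\Theta=-dd^c\omega$, and let $\varphi$ be a bounded $\omega$-psh function with compact support in $Y$ (no condition on the support if $Y$ is compact). Put $E(\varphi)=\int_Yd\varphi\wedge d^c\varphi\wedge\Theta$. Then $E(\varphi)=-\int_Y\varphi\,dd^c\varphi\wedge\Theta$ and
\[
\int_Y\bigl[(\omega+dd^c\varphi)^3-\omega^3\bigr]=3\int_Y\varphi\,dd^c(\omega^2)+3E(\varphi).
\]
If $Y$ is $X$ or $\tilde X$ with the metric $\omega$ of the introduction, the right side equals $3E(\varphi)$, and $E(\varphi)\ge0$.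
\end{lemma}

\begin{proof}
The integrand is $3\,\omega^2\wedge dd^c\varphi+3\,\omega\wedge(dd^c\varphi)^2+(dd^c\varphi)^3$, and all currents built from $\varphi$ vanish off $\operatorname{supp}\varphi$. By \eqref{eq:exact} and integration by parts, the three terms integrate to $3\int\varphi\,dd^c(\omega^2)$, $3\int\varphi\,dd^c\varphi\wedge dd^c\omega=-3\int\varphi\,dd^c\varphi\wedge\Theta$, and $0$. By definition $E(\varphi)=\frac12\int dd^c(\varphi^2)\wedge\Theta-\int\varphi\,dd^c\varphi\wedge\Theta$, and the first integral is $\frac12\int\varphi^2\,dd^c\Theta=0$. For our metric, use \eqref{eq:gauduchon}; by \eqref{eq:theta}, $T\wedge\Theta$ is a positive measure for every positive $(1,1)$-current $T$, and Lemma~\ref{lem:positive}(a) gives $E(\varphi)\ge0$.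
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(ii) and of the upper bound in (iii)]
By Lemma~\ref{lem:energy} on $X$, every bounded $\varphi\in\mathrm{PSH}(X,\omega)$ has mass $\int_X\omega^3+3E(\varphi)\ge\int_X\omega^3$, with equality for $\varphi=0$. This is (ii). Let now $-M\le\varphi\le0$ and $T=\omega+dd^c\varphi$. Both $T\wedge\Theta$ and $\omega\wedge\Theta$ are positive measures, so
\[
E(\varphi)=\int_X(-\varphi)\,T\wedge\Theta-\int_X(-\varphi)\,\omega\wedge\Theta\le M\int_XT\wedge\Theta=M\int_X\omega\wedge\Theta,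
\]
where $\int dd^c\varphi\wedge\Theta=\int\varphi\,dd^c\Theta=0$ was used. Hence $V(M)\le\int_X\omega^3+3M\int_X\omega\wedge\Theta$.
\end{proof}

\section{From the cover to the quotient}\label{sec:descent}

Let $\Psi$ have compact support in $\tilde X$, with $\omega-dd^c\Psi\ge0$. If at most $N$ translates of the support pass through any point, then $-\frac1N\sum_\gamma\Psi\circ\gamma$ is $\omega$-psh on $X$. Its energy contains cross terms $\partial(\Psi\circ\gamma)\wedge\bar\partial(\Psi\circ\gamma')$ of unknown sign. We therefore compare Monge--Amp\`ere measures instead, where the cross terms are positive.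

\begin{lemma}[descent]\label{lem:descent}
Let $\Psi\ge0$ be a Lipschitz function with compact support $K\subset\tilde X$ and $\omega-dd^c\Psi\ge0$ as currents. Let $N\ge1$ be an integer with $\#\{\gamma\in\Gamma:\gamma x\in K\}\le N$ for all $x\in\tilde X$. Then $\varphi=-\frac1N\sum_\gamma\Psi\circ\gamma$ descends to a continuous function in $\mathrm{PSH}(X,\omega)$, and
\[
\int_X(\omega+dd^c\varphi)^3\ge\frac3{N^3}E(-\Psi).
\]
\end{lemma}

\begin{proof}
The continuous function $-\Psi$ is $\omega$-psh. Let $\nu=(\omega-dd^c\Psi)^3$, a positive measure equal to $\omega^3$ off $K$. By Lemma~\ref{lem:energy}, $\nu(K)=\int_K\omega^3+3E(-\Psi)\ge3E(-\Psi)$.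

Fix $x_0\in\tilde X$ and let $\gamma_1,\dots,\gamma_m$, $m\le N$, be the elements with $\gamma_ix_0\in K$. By proper discontinuity only finitely many $\gamma$ move a point of a given compact neighborhood of $x_0$ into $K$; since $K$ is closed, there is an open neighborhood $Q$ of $x_0$ with $\gamma Q\cap K=\emptyset$ for all $\gamma\notin\{\gamma_1,\dots,\gamma_m\}$. Put $f_i=-\Psi\circ\gamma_i$ for $i\le m$ and $f_i=0$ for $m<i\le N$. By the invariance of $\omega$, the currents $T_i=\omega+dd^cf_i$ are positive. On $Q$ we have $\varphi=\frac1N\sum_if_i$ and $\omega+dd^c\varphi=\frac1N\sum_iT_i\ge0$. So $\varphi$ is continuous, $\Gamma$-invariant and $\omega$-psh. Expand the cube and drop all terms except $T_i^3$, $i\le m$; the dropped terms are positive by Lemma~\ref{lem:positive}(b). With $(\gamma^*\nu)(A)=\nu(\gamma A)$, on $Q$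
\[
N^3(\omega+dd^c\varphi)^3\ge\sum_{i\le m}\gamma_i^*\nu\ge\sum_{\gamma\in\Gamma}\gamma^*(\mathbf 1_K\nu),
\]
because $\gamma^*(\mathbf 1_K\nu)$ vanishes on $Q$ for the other $\gamma$. The inequality between the outer terms holds on all of $\tilde X$. Choose $\theta_0\in C_c^\infty(\tilde X)$, $\theta_0\ge0$, positive on a compact set that meets every orbit, and put $\theta=\theta_0/\sum_\gamma\theta_0\circ\gamma$, so that $\sum_\gamma\theta\circ\gamma=1$. The total mass on $X$ of an invariant measure is its integral against $\theta$ on $\tilde X$. Hence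
\[
N^3\int_X(\omega+dd^c\varphi)^3\ge\sum_\gamma\int_K\theta\circ\gamma^{-1}\,d\nu=\nu(K).\qedhere
\]
\end{proof}

From now on $C$ denotes a positive constant that depends only on $\lambda,\mu_1,\mu_2$ and on fixed auxiliary functions; it may change from line to line.

\begin{proposition}\label{prop:psi}
For every $M\ge200$ there is a Lipschitz function $\Psi:\tilde X\to[0,M]$ with compact support $K$ such that
\begin{enumerate}
\item[(a)] $\omega-dd^c\Psi\ge0$ as currents;
\item[(b)] $\#\{\gamma\in\Gamma:\gamma x\in K\}\le1+(2+1/\beta)\log M/\log\lambda$ for all $x\in\tilde X$;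
\item[(c)] $E(-\Psi)\ge C^{-1}M^{1/2-\beta}$.
\end{enumerate}
\end{proposition}

Parts (a), (b), (c) are proved in Sections~\ref{sec:psi}, \ref{sec:multiplicity}, \ref{sec:energy}. We first finish the proofs of the theorems.

\begin{proof}[Proof of Theorem~\ref{thm:A} and of the lower bound in Theorem~\ref{thm:B}(iii)]
The first two assertions of Theorem~\ref{thm:A} are Proposition~\ref{prop:manifold}. Let $M\ge200$, let $\Psi$ be as in Proposition~\ref{prop:psi}, and let $N$ be the integer part of the bound in (b), so $1\le N\le C\log M$. Lemma~\ref{lem:descent} gives a continuous $\varphi_M\in\mathrm{PSH}(X,\omega)$ with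
\[
\int_X(\omega+dd^c\varphi_M)^3\ge\frac{M^{1/2-\beta}}{C(\log M)^3}.
\]
At each point at most $N$ of the terms $\Psi\circ\gamma\in[0,M]$ are nonzero, so $-M\le\varphi_M\le0$. This is the lower bound for $V(M)$. It tends to $+\infty$ since $\beta<\frac12$, so $v_+(\omega)=+\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(i)]
Let $Z$ be a complex torus of dimension $m\ge0$ with a flat metric $\omega_Z$. The pullbacks of $\varphi_M$ to $X\times Z$ are bounded and $(\omega+\omega_Z)$-psh. For a smooth function $f$ on an open subset of $X$, the powers $(\omega+dd^cf)^j$ with $j>3$ and $\omega_Z^j$ with $j>m$ vanish, so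
\[
(\omega+\omega_Z+dd^cf)^{3+m}=\tbinom{3+m}{3}(\omega+dd^cf)^3\wedge\omega_Z^m .
\]
Apply this to the convolutions $f=\varphi_M*\eta_r$ in a chart of $X$. They and their pullbacks satisfy the hypothesis of Lemma~\ref{lem:approx}, with $g$ pulled back from $X$. In the limit, the Monge--Amp\`ere measure of $\varphi_M$ on $X\times Z$ is $\binom{3+m}3$ times the product of the measures $(\omega+dd^c\varphi_M)^3$ and $\omega_Z^m$. Its mass tends to $+\infty$ with $M$, so $v_+=+\infty$ on $X\times Z$, which has dimension $3+m$. For $n\le2$ the finiteness of $v_+$ is one of the known facts recalled in the introduction.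
\end{proof}

\section{Construction of the function $\Psi$}\label{sec:psi}

Fix $M\ge200$ and put
\begin{equation}\label{eq:parameters}
U=M^{1/\beta},\qquad R=M^2,\qquad c=\frac1{256\,M^{1/2+\beta}\,UR^2}\le1 .
\end{equation}
We build a depth $B(w,z_1)$ and a very deep well $\rho(w,z_2)$; then $\Psi$ is a smooth version of $\min(B,\rho)$, in analogy with Example~\ref{ex:well}, where the depth was the constant $M$.

\subsection{Hessians and a smooth minimum}
Write $z_0=w$. For a smooth real function $f$ and $\xi\in\mathbb C^3$ let $H_f(\xi)=\sum f_{j\bar k}\xi_j\bar\xi_k$ and $\partial f(\xi)=\sum f_j\xi_j$. By the normalization of the $\alpha_j$,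
\[
dd^cf\le A\omega\iff H_f(\xi)\le A\bigl(v^{-2}|\xi_0|^2+v^{\beta_1}|\xi_1|^2+v^{\beta}|\xi_2|^2\bigr)\text{ for all }\xi .
\]
The chain rule reads $H_{F(s)}=F'(s)H_s+F''(s)|\partial s|^2$.

Let $G(s,t)=\frac{st}{s+t}$ for $s,t\ge0$, with $G(0,0)=0$. In the open quadrant
\begin{equation}\label{eq:G}
G_s=\Bigl(\frac t{s+t}\Bigr)^2,\quad G_t=\Bigl(\frac s{s+t}\Bigr)^2,\quad sG_s+tG_t=G,\quad\tfrac12\min(s,t)\le G\le\min(s,t).
\end{equation}
So $G_s,G_t\in[0,1]$ and $G$ is Lipschitz on the closed quadrant. Since $(s+t)^3(G_{ss},G_{st},G_{tt})=(-2t^2,2st,-2s^2)$, for smooth positive functions $s,t$ we get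
\begin{equation}\label{eq:concave}
H_{G(s,t)}=G_sH_s+G_tH_t-\frac{2\,|t\,\partial s-s\,\partial t|^2}{(s+t)^3}\le G_sH_s+G_tH_t .
\end{equation}
Like the minimum, $G$ preserves upper bounds for Hessians; unlike it, $G$ is smooth.

\subsection{The depth}
We need a function of $w$ that is of order $M$ on $[-U,U]\times[1,2]$, has compact support in $\mathbb H$, and has $w\bar w$-derivative at most $Cv^{-2}$. Superharmonic functions cost nothing but do not have compact support. We take $h(Mb)$ with $b$ superharmonic. The only positive term is $h''(Mb)M^2|b_w|^2$, which lives where $Mb\le3$; it is $O(v^{-2})$ if $v|b_w|\le Cb$. The function $b$ must be small near the real axis, as $v$ is, and near infinity, as is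
\[
b_1(w)=U\operatorname{Im}\frac{-1}{w+iU}=\frac{U(v+U)}{u^2+(v+U)^2}.
\]
This function is harmonic on $\mathbb H$, and $0<b_1\le U/(v+U)<1$. Fix $\chi\in C_c^\infty(\mathbb C)$ with $0\le\chi\le1$, $\chi=1$ on $|\zeta|\le1$, $\chi=0$ on $|\zeta|\ge2$, and $|\chi_\zeta|,|\chi_{\zeta\bar\zeta}|\le C_0$. Put
\[
b=G(v,b_1),\qquad B_1=h(Mb),\qquad B(w,z_1)=B_1(w)\,\chi(z_1/R),\qquad W(v)=\sqrt{MU(v+U)} .
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\begin{scope}
\clip (-3,0.2) rectangle (3,4.5);
\fill[gray!20] (0,1.9) circle (2.4);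
\end{scope}
\draw (0,1.9) circle (2.4);
\draw[->] (-3.3,0)--(3.6,0) node[right]{$u$};
\draw[dashed] (-3.3,0.2)--(3.3,0.2) node[above]{$v=1/M$};
\fill[gray!80] (-0.5,0.5) rectangle (0.5,0.72);
\node[above] at (0,0.75) {$|u|\le U,\ 1\le v\le2$};
\fill (0,-0.5) circle (1.3pt) node[below]{$-iU$};
\fill (0,4.3) circle (1.3pt) node[above]{$i(M-1)U$};
\end{tikzpicture}
\caption{The $w$-plane, not to scale. The depth profile $B_1$ is at least $M/20$ on the dark box and vanishes outside the light region, the part above the line $v=1/M$ of the disc $u^2+(v+U)^2\le MU(v+U)$, which has diameter $MU$ and lowest point $-iU$. At heights $v\le U$ the half-width of the disc is at most $\sqrt{2M}\,U$.}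
\label{fig:depth}
\end{figure}

\begin{lemma}\label{lem:B}
The function $B$ is smooth, $0\le B\le M$, and, with $\Omega$ as in \eqref{eq:box} and $C_1=\frac94+2C_0$:
\begin{enumerate}
\item[(a)] $\operatorname{supp}B\subset\{1/M\le v\le MU,\ |u|\le W(v),\ |z_1|\le2R\}$;
\item[(b)] $dd^cB\le C_1\omega$;
\item[(c)] $B\ge M/20\ge10$ on $\Omega$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $0<b\le b_1<1$, \eqref{eq:h} gives $0\le B_1\le Mb\le M$.

(a) On $\operatorname{supp}B_1$ we have $Mb\ge1$, so $v\ge1/M$ and $b_1\ge1/M$ by \eqref{eq:G}. The second inequality is $u^2+(v+U)^2\le MU(v+U)$ (Figure~\ref{fig:depth}); it gives $v+U\le MU$ and $|u|\le W(v)$.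

(b) As $v$ and $b_1$ are harmonic, $b_{w\bar w}\le0$ by \eqref{eq:concave}. For holomorphic $F$ we have $|\partial_w\operatorname{Im}F|=\frac12|F'|$, so $|v_w|=\frac12$ and $|(b_1)_w|=\frac U{2|w+iU|^2}=\frac{b_1}{2(v+U)}\le\frac{b_1}{2v}$. By \eqref{eq:G},
\[
v|b_w|\le\tfrac12(vG_s+b_1G_t)=\tfrac12b .
\]
Hence $|(B_1)_w|\le M|b_w|\le\frac M{2v}$. Since $h'\ge0$, and $h''(Mb)\ne0$ only if $Mb\le3$,
\[
(B_1)_{w\bar w}\le h''(Mb)M^2|b_w|^2\le h''(Mb)\frac{(Mb)^2}{4v^2}\le\tfrac94v^{-2}.
\]
On $\operatorname{supp}B$ we have $v\ge1/M$, so $1\le Mv^{\beta_1}$ because $\beta_1<1$. There $B_{w\bar w}=\chi\cdot(B_1)_{w\bar w}\le\frac94v^{-2}$ and $B_{z_1\bar z_1}\le MC_0R^{-2}\le C_0M^2R^{-2}v^{\beta_1}\le C_0v^{\beta_1}$. The cross terms of $H_B(\xi)$ are at most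
\[
2\cdot\frac M{2v}\cdot\frac{C_0}R|\xi_0\xi_1|\le\frac{C_0M^{3/2}}R\bigl(v^{-1}|\xi_0|\bigr)\bigl(v^{\beta_1/2}|\xi_1|\bigr)\le\frac{C_0}2\bigl(v^{-2}|\xi_0|^2+v^{\beta_1}|\xi_1|^2\bigr),
\]
since $R=M^2$. Adding up gives (b).

(c) On $\Omega$ we have $\chi(z_1/R)=1$ and $U\le v+U\le2U$, so $b_1\ge U^2/(U^2+4U^2)=\frac15$ and $b\ge\frac1{10}$ by \eqref{eq:G}. Then $B\ge\frac M{10}-3\ge\frac M{20}\ge10$, as $M\ge200$.
\end{proof}

\subsection{The well}
There are two differences from Example~\ref{ex:well}. The radius depends on $v$, so the logarithm is no longer pluriharmonic; the error is small because it carries the factor $c$. And we round off the pole with a parameter $\varepsilon$, so small that the well is still deeper than $M$. Choose $0<\varepsilon\le\frac1{100}$ with $\log\frac1{2\varepsilon}-3\ge\frac Mc$, and put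
\[
x=\frac{v^\beta|z_2|^2}c,\qquad\rho=c\,h\Bigl(\log\frac{1+\varepsilon}{x+\varepsilon}\Bigr).
\]
For $z_2\ne0$ let $t=\log x$, so that $\rho=c\,P(t)$ with
\[
P=h\circ\ell,\qquad\ell(t)=\log\frac{1+\varepsilon}{e^t+\varepsilon},\qquad\ell'=-\frac{e^t}{e^t+\varepsilon}\in(-1,0),\qquad\ell''=-\frac{\varepsilon e^t}{(e^t+\varepsilon)^2}\le0 .
\]

\begin{lemma}\label{lem:rho}
The function $\rho$ is smooth and nonnegative on $\tilde X$, $\operatorname{supp}\rho\subset\{|z_2|^2\le c\,v^{-\beta}\}$, and $dd^c\rho\le2e^4\omega$.
\end{lemma}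

\begin{proof}
If $x\ge1$ the argument of $h$ is at most $0$, so $\rho=0$. Let $z_2\ne0$. We have $P'=h'(\ell)\ell'\in[-1,0]$ and $P''=h''(\ell)\ell'^2+h'(\ell)\ell''\le h''(\ell)\le1$. If $h''(\ell)\ne0$ then $\ell\le3$, so $x\ge e^{-3}-\varepsilon\ge e^{-3}-\frac1{100}\ge e^{-4}$. From $t=\beta\log v+\log|z_2|^2-\log c$ we get $H_t(\xi)=-\frac\beta{4v^2}|\xi_0|^2$, $|t_w|=\frac\beta{2v}$ and $|t_{z_2}|=\frac1{|z_2|}$. By the chain rule,
\[
H_\rho(\xi)\le\frac{c\beta}{4v^2}|\xi_0|^2+2c\,\mathbf 1_{\{x\ge e^{-4}\}}\Bigl(\frac{\beta^2}{4v^2}|\xi_0|^2+\frac{|\xi_2|^2}{|z_2|^2}\Bigr)\le v^{-2}|\xi_0|^2+2e^4v^\beta|\xi_2|^2,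
\]
using $c\le1$, $\beta<1$ and $c/|z_2|^2=v^\beta/x$. By continuity the bound holds at $z_2=0$.
\end{proof}

\subsection{The function $\Psi$}
Let $C_2=\max(C_1,2e^4)$, $\kappa=\frac1{2C_2}\le1$, and
\[
\Psi=\kappa\,G(B,\rho).
\]
By \eqref{eq:G}, $0\le\Psi\le\kappa\min(B,\rho)\le M$, so by Lemmas~\ref{lem:B} and \ref{lem:rho} the support $K$ of $\Psi$ satisfies
\begin{equation}\label{eq:K}
K\subset\{1/M\le v\le MU,\ |u|\le W(v),\ |z_1|\le2R,\ |z_2|\le\sqrt c\,v^{-\beta/2}\},
\end{equation}
a compact subset of $\tilde X$. The function $\Psi$ is Lipschitz, because $G$ is Lipschitz, $B$ and $\rho$ are smooth, and $K$ is compact.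

\begin{proof}[Proof of Proposition~\ref{prop:psi}(a)]
For $\delta>0$ the function $\Psi_\delta=\kappa G(B+\delta,\rho+\delta)$ is smooth. By \eqref{eq:concave} and $G_s,G_t\in[0,1]$,
\[
dd^c\Psi_\delta\le\kappa\,(G_s\,dd^cB+G_t\,dd^c\rho)\le2\kappa C_2\,\omega=\omega .
\]
Since $|\Psi_\delta-\Psi|\le2\kappa\delta$, the inequality passes to the limit in the sense of currents.
\end{proof}

\section{Counting overlaps}\label{sec:multiplicity}

\begin{proof}[Proof of Proposition~\ref{prop:psi}(b)]
Let $x_0\in\tilde X$ have height $v_0$. If $\gamma_{k,a}x_0\in K$, then $v:=\lambda^kv_0\in[1/M,MU]$ by \eqref{eq:K}. This interval has logarithmic length $\log(M^2U)=(2+1/\beta)\log M$, so at most $1+(2+1/\beta)\log M/\log\lambda$ values of $k$ occur. It remains to show that each $k$ allows at most one $a$.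

Suppose that $\gamma_{k,a}x_0$ and $\gamma_{k,a'}x_0$ lie in $K$. They have the same height $v$ and differ by the vector $(\sigma_0(d),\sigma_1(d),\sigma_2(d))$, where $d=a-a'\in\mathcal O$. By \eqref{eq:K}, $|\sigma_0(d)|\le2W(v)$, $|\sigma_1(d)|\le4R$ and $|\sigma_2(d)|\le2\sqrt c\,v^{-\beta/2}$, so
\[
|\sigma_0(d)|\,|\sigma_1(d)|^2\,|\sigma_2(d)|^2\le128\,cR^2\,W(v)\,v^{-\beta}.
\]
We claim that $W(v)v^{-\beta}\le\sqrt2\,M^{1/2+\beta}U$ on $[1/M,MU]$. If $1/M\le v\le U$, then $W(v)\le\sqrt{2M}\,U$ and $v^{-\beta}\le M^\beta$. If $U\le v\le MU$, the support is wider but the tube is thinner: $W(v)\le\sqrt{2MUv}$, and since $\beta<\frac12$,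
\[
W(v)v^{-\beta}\le\sqrt{2MU}\,v^{1/2-\beta}\le\sqrt2\,(MU)^{1-\beta}=\sqrt2\,M^{-\beta}U\le\sqrt2\,M^{1/2+\beta}U .
\]
The equality uses $U^\beta=M$, which is the purpose of the choice of $U$. By \eqref{eq:parameters} the product above is at most $128\sqrt2/256<1$, and \eqref{eq:norm} forces $d=0$.
\end{proof}

\section{The energy of $\Psi$}\label{sec:energy}

\begin{proof}[Proof of Proposition~\ref{prop:psi}(c)]
By Lemma~\ref{lem:positive}(a) and \eqref{eq:theta}, the integrand of $E(-\Psi)$ is
\[
\tfrac i\pi\partial\Psi\wedge\bar\partial\Psi\wedge\Theta=\bigl(\kappa_1v^{\beta_1-2}|\Psi_{z_2}|^2+\kappa_2v^{\beta_2-2}|\Psi_{z_1}|^2\bigr)\,\alpha_0\wedge\alpha_1\wedge\alpha_2,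
\]
and $\alpha_j=\frac2\pi\,dA$. We keep the first term, on $\Omega\times\mathbb C$, where $v^{\beta_1-2}\ge\frac14$.

Fix $(w,z_1)\in\Omega$; then $B$ is a constant with $\max(10,\frac M{20})\le B\le M$ by Lemma~\ref{lem:B}. For $z_2\ne0$, \eqref{eq:G} gives
\[
\Psi_{z_2}=\kappa\Bigl(\frac B{B+\rho}\Bigr)^2\frac{c\,P'(t)}{z_2}.
\]
The first factor is small where $\rho$ is much larger than $B$; this is the bottom of the well. We integrate over the wall, the set of $t\in J=[\log\varepsilon,-4]$ with $\rho=cP(t)\le B$, where $(\frac B{B+\rho})^4\ge\frac1{16}$. With $dA(z_2)/|z_2|^2=\pi\,dt$,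
\[
\int_{\mathbb C}|\Psi_{z_2}|^2\,dA(z_2)\ge\frac{\pi\kappa^2c^2}{16}\int_{\{t\in J:\ P(t)\le B/c\}}P'(t)^2\,dt .
\]
On $J$ we have $e^t+\varepsilon\le e^{-4}+\frac1{100}\le e^{-3}$, so $\ell\ge3$ and $P'=\ell'$. As $e^t\ge\varepsilon$ on $J$, we get $-P'\ge\frac12$, hence $P$ is decreasing and $P'^2\ge\frac12|P'|$. At the endpoints, by \eqref{eq:h} and the choice of $\varepsilon$,
\[
P(-4)\le\ell(-4)\le4+\log(1+\varepsilon)\le5,\qquad P(\log\varepsilon)\ge\log\frac1{2\varepsilon}-3\ge\frac Mc\ge\frac Bc\ge10 .
\]
So the domain of integration is an interval $[t_0,-4]$ with $P(t_0)=B/c$, and the last integral is at least $\frac12(\frac Bc-5)\ge\frac B{4c}$. Therefore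
\[
\int_{\mathbb C}|\Psi_{z_2}|^2\,dA(z_2)\ge\frac{\pi\kappa^2}{64}\,cB\ge\frac{\pi\kappa^2}{1280}\,cM .
\]
The box $\Omega$ has Lebesgue measure $2U\cdot\pi R^2$. Integrating over it and using \eqref{eq:parameters},
\[
E(-\Psi)\ge\frac{\kappa_1}4\Bigl(\frac2\pi\Bigr)^3\cdot2\pi UR^2\cdot\frac{\pi\kappa^2}{1280}\,cM\ge C^{-1}\,cMUR^2=\frac{M^{1/2-\beta}}{256\,C}.\qedhere
\]
\end{proof}

This completes the proof of Proposition~\ref{prop:psi}, and with it the proofs of Theorems~\ref{thm:A} and \ref{thm:B}.

\begin{thebibliography}{9}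
\bibitem{HDR}
\emph{Th\'eorie du pluripotentiel et g\'eom\'etrie complexe},
\texttt{http://hoangchinh-lu.perso.math.cnrs.fr/HDR\_Lu.pdf}.
\end{thebibliography}
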